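# A group with the group Bergman property and without the semigroup Bergman property

## Theorems A and B

**Theorem A.** There is a group $G$, constructed in ZFC, with the group Bergman property, and a subset $U\subseteq G$ generating $G$ as a semigroup such that the length function $\ell_U$ is unbounded. Moreover:

* $G=\{gh^{-1}: g,h\in U\}$, so the length of $G$ with respect to $U\cup U^{-1}$ is at most $2$;
* for every $n\ge 2$ there is $u\in U$ with $\ell_U(u^{-1})\ge n$;
* $G$ can be chosen to contain any prescribed group $E$ as a subgroup.

In particular $G$ has the group Bergman property (group BP) but not the semigroup Bergman property (semigroup BP). The theorem comes with a companion, which says when the two properties do agree.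

**Theorem B.**

1. Semigroup BP implies group BP, for every group.
2. If $G$ has group BP and is not the union of a countable increasing chain $L_1\subseteq L_2\subseteq\cdots$ of proper subgroups, then $G$ has semigroup BP. The same conclusion holds if $G$ has group BP and finite exponent.
3. The chain condition in (2) is sufficient but not necessary: there are groups with semigroup BP that are unions of countable increasing chains of proper subgroups.

The question behind these theorems is posed in "Sierpiński rank of groups and semigroups" (http://www.dmi.uns.ac.rs/nsac2013/slides/mitchell.pdf): if a group has group BP, does it have semigroup BP? Theorem A answers no. Let us see what the words mean.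

## Length functions, with and without free inverses

**Definition (length).** Let $S$ be a semigroup and let $U\subseteq S$ be a non-empty set generating $S$ as a semigroup, so that every element of $S$ is a product of one or more elements of $U$. Put
$$\ell_U(s)=\min\{n\ge 1: s=u_1u_2\cdots u_n\text{ for some }u_1,\dots,u_n\in U\}.$$

Concatenating two words gives subadditivity:
$$\ell_U(st)\le \ell_U(s)+\ell_U(t). \tag{1}$$

**Definition (the two properties).** A semigroup $S$ has semigroup BP if for every $U$ generating $S$ as a semigroup, $\ell_U$ is bounded on $S$. A group has semigroup BP if it has it when regarded as a semigroup. A group $G$ has group BP if for every non-empty $U$ generating $G$ as a group, $\ell_{U\cup U^{-1}}$ is bounded on $G$; equivalently, there is an $n$ such that every element of $G$ is a product of at most $n$ elements of $U\cup U^{-1}$.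

In both cases the bound may depend on $U$, but it must exist for every $U$. The only difference is the price of inverses: in group BP an inverse of a generator costs $1$, while in semigroup BP it costs whatever it takes to write it as a positive word.

Three small examples.

* A finite group has both properties, since a function on a finite set is bounded.
* $\mathbb Z$ has neither property. The set $U=\{1\}$ generates $\mathbb Z$ as a group (not as a semigroup), and $\ell_{\{1,-1\}}(n)=|n|$ for $n\neq0$. Since $\{1,-1\}$ also generates $\mathbb Z$ as a semigroup, semigroup BP fails too.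
* In $\mathbb Z$ take $V=\{-1\}\cup\{1,2,3,\dots\}$. It generates $\mathbb Z$ as a semigroup. A sum of $j$ elements of $V$ is at least $-j$, so $\ell_V(-n)=n$ for $n\ge1$, and $\ell_V$ is unbounded. On the other hand $V\cup(-V)=\mathbb Z\setminus\{0\}$, and $0=1+(-1)$, so the length with respect to $V\cup(-V)$ is at most $2$. Also $\mathbb Z=\{g-h:g,h\in V\}$: for $n\ge1$ write $n=(n+1)-1$, $-n=1-(n+1)$, $0=1-1$.

The last example shows that the first two bullets of Theorem A are cheap: the pair $(\mathbb Z,V)$ satisfies them. What $\mathbb Z$ lacks is group BP, a statement about all generating sets at once. We must build a group in which every symmetric generating set is efficient, while one non-symmetric generating set is not.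

## Controlling inverses: proof of Theorem B(1) and B(2)

**Proof of B(1).** Let $G$ have semigroup BP and let $U\neq\emptyset$ generate $G$ as a group. Then $U\cup U^{-1}$ generates $G$ as a semigroup (the identity is $uu^{-1}$), so $\ell_{U\cup U^{-1}}$ is bounded. $\square$

Now let us try to prove the converse, and see how far we get. Let $G$ have group BP and let $U$ generate $G$ as a semigroup. Then $U$ also generates $G$ as a group, so there is $N$ such that every element of $G$ is a product of at most $N$ elements of $U\cup U^{-1}$. If there were a constant $C\ge 1$ with $\ell_U(u^{-1})\le C$ for all $u\in U$, then by (1) we would have $\ell_U\le NC$. So the only issue is a uniform bound for the inverses of generators.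

**Proof of B(2), finite exponent.** Suppose $G$ has exponent $e$, and put $e'=\max(e-1,1)$. For $u\in U$ we have $u^{-1}=u^{e'}$: if $e\ge2$ this is $u^{e}=1$, and if $e=1$ then $u=1$. So $C=e'$ works and $\ell_U\le Ne'$. $\square$

In general each $\ell_U(u^{-1})$ is finite, but $U$ may be infinite and there need be no common bound. The natural repair is to replace $U$ by a symmetric set of elements that are cheap in both directions. This suggests a definition which we shall use throughout.

**Definition (scale).** A scale on a group $L$ is a sequence of subsets $A_1\subseteq A_2\subseteq\cdots$ of $L$ with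
$$\bigcup_i A_i=L,\qquad A_i^{-1}=A_i,\qquad A_iA_j\subseteq A_{i+j}\quad\text{for all }i,j.$$

On $\mathbb Z$, the intervals $A_i=\{-i,\dots,i\}$ form a scale. If $(A_i)$ is a scale on $L$ and $L'\le L$, then $(A_i\cap L')$ is a scale on $L'$; and for a fixed integer $i_0\geq 1$, $(A_{i i_0})_{i\ge1}$ is again a scale. Some of the first sets $A_i$ may be empty. The scale we want here is
$$A_i=\{g\in G:\ \ell_U(g)\le i\ \text{ and }\ \ell_U(g^{-1})\le i\}. \tag{2}$$
It is increasing and symmetric by definition, its union is $G$ because both lengths are finite, and if $g\in A_i$, $h\in A_j$, then by (1) $\ell_U(gh)\le i+j$ and $\ell_U((gh)^{-1})=\ell_U(h^{-1}g^{-1})\le i+j$.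

**Proof of B(2), chain condition.** Let $G$ have group BP and not be the union of a countable increasing chain of proper subgroups. With $A_i$ as in (2), the subgroups $L_i=\langle A_i\rangle$ form an increasing chain with union $G$. By hypothesis they are not all proper, so $L_i=G$ for some $i$. If $A_i=\emptyset$, then $G$ is trivial and there is nothing to prove. Otherwise $A_i$ is a symmetric generating set, so by group BP every element of $G$ is a product of at most $N$ elements of $A_i$ for some $N$. Each of these has $\ell_U\le i$, hence $\ell_U\le Ni$. $\square$

The attempt at a full converse stops exactly here: if every $L_i$ is a proper subgroup, then no $A_i$ generates $G$, and group BP, which speaks only about generating sets, says nothing about them. So a counterexample must be the union of a countable chain of proper subgroups, and must not have finite exponent. B(3) will tell us that such a chain is not enough.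

For an example where the chain condition holds we use two cited facts. Let $X$ be a countably infinite set.

* **(MN)** $\mathrm{Sym}(X)$ is not the union of a countable chain of proper subgroups. (H. D. Macpherson, P. M. Neumann, *Subgroups of infinite symmetric groups*, J. London Math. Soc. (2) 42 (1990) 64–84.)
* **(B)** $\mathrm{Sym}(X)$ has group BP. (G. M. Bergman, *Generating infinite symmetric groups*, Bull. London Math. Soc. 38 (2006) 429–440.)

By B(2), $\mathrm{Sym}(X)$ has semigroup BP. We shall use $\mathrm{Sym}(X)$ as an engine inside a larger group that does have a countable chain of proper subgroups.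

## Scales on $\Gamma^X\rtimes\mathrm{Sym}(X)$ are bounded

Let $\Gamma$ be any group. The group $\Gamma^X$ of all functions $X\to\Gamma$ is acted on by $\mathrm{Sym}(X)$, and in $K=\Gamma^X\rtimes\mathrm{Sym}(X)$ we have
$$(\sigma\delta\sigma^{-1})(x)=\delta(\sigma^{-1}x)\qquad(\sigma\in\mathrm{Sym}(X),\ \delta\in\Gamma^X).$$
Every element of $K$ is uniquely $\delta\sigma$. For example, if $\delta$ has the value $\gamma$ at one point $x_0$ and is trivial elsewhere, then $\sigma\delta\sigma^{-1}$ has the value $\gamma$ at $\sigma x_0$ and is trivial elsewhere: conjugation by $\sigma$ moves the support by $\sigma$.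

**Lemma 1.** Let $X$ be countably infinite, $\Gamma$ any group, and $K=\Gamma^X\rtimes\mathrm{Sym}(X)$ as above. For every scale $(A_i)$ on $K$ there is $c$ with $K=A_c$.

We state this for all scales and not only for word lengths, because later we shall intersect a scale of a bigger group with $K$, and there is no reason for the resulting sets to come from a generating set of $K$.

**Step 1: permutations.** *We show that all of $\mathrm{Sym}(X)$ lies in one $A_a$.* The subgroups $\langle A_i\cap\mathrm{Sym}(X)\rangle$ form an increasing chain with union $\mathrm{Sym}(X)$. By (MN) one of them equals $\mathrm{Sym}(X)$. For this $i$, the set $A_i\cap\mathrm{Sym}(X)$ is a symmetric generating set, so by (B) there is $N_0$ such that every permutation is a product of at most $N_0$ of its elements. Hence $\mathrm{Sym}(X)\subseteq A_{iN_0}$. Put $a=iN_0$.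

**Step 2: arbitrary prescribed values on some infinite set.** *We look for an infinite set on which elements of a single $A_b$ take all possible values.* Partition $X=\bigsqcup_{i\ge1}X_i$ into infinite sets. The claim is that for some $b$ every function $X_b\to\Gamma$ is the restriction of an element of $A_b\cap\Gamma^X$. If not, choose for each $i$ a function $g_i:X_i\to\Gamma$ that is not the restriction of any element of $A_i\cap\Gamma^X$, and let $g\in\Gamma^X$ be the function that equals $g_i$ on $X_i$ for every $i$. Then $g$ lies in some $A_j$, and its restriction to $X_j$ is $g_j$, a contradiction. Fix such a $b$ and put $Y=X_b$.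

The defect of Step 2 is that the element of $A_b$ realizing a given function on $Y$ has uncontrolled values outside $Y$. The next step removes them.

**Step 3: functions supported on an infinite set.** *We cancel the uncontrolled values by comparing an element with its own shift.* Write $Y=\bigsqcup_{i\in\mathbb Z}Y_i$ with all $Y_i$ infinite, and let $\sigma\in\mathrm{Sym}(X)$ fix $X\setminus Y$ pointwise and satisfy $\sigma(Y_i)=Y_{i+1}$ for all $i$. Given $h:Y_0\to\Gamma$, define $f:Y\to\Gamma$ by
$$f(\sigma^i y)=h(y)\ \ (y\in Y_0,\ i\ge0),\qquad f=1\ \text{ on }Y_i\ \text{ for } i<0 .$$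
By Step 2 there is $\tilde f\in A_b\cap\Gamma^X$ with $\tilde f|_Y=f$. Then
$$\big(\tilde f\cdot\sigma\tilde f^{-1}\sigma^{-1}\big)(x)=\tilde f(x)\,\tilde f(\sigma^{-1}x)^{-1}. \tag{3}$$
We evaluate (3) in all cases.

* If $x\notin Y$, then $\sigma^{-1}x=x$ and the value is $1$, whatever $\tilde f(x)$ is.
* If $x\in Y_0$, then $\tilde f(x)=h(x)$ and $\sigma^{-1}x\in Y_{-1}$, where $\tilde f=1$. The value is $h(x)$.
* If $x=\sigma^iy\in Y_i$ with $i>0$, $y\in Y_0$, then $\tilde f(x)=h(y)=\tilde f(\sigma^{i-1}y)$. The value is $1$.
* If $x\in Y_i$ with $i<0$, both factors are $1$.

So (3) is the function that equals $h$ on $Y_0$ and $1$ elsewhere. It is a product of elements of $A_b,A_a,A_b,A_a$. Hence every function supported on $Y_0$ lies in $A_{2a+2b}$.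

**Step 4: everything.** *We cover $X$ by two copies of $Y_0$.* Both $Y_0$ and $X\setminus Y_0\supseteq Y_1$ are countably infinite, so some $\tau\in\mathrm{Sym}(X)$ exchanges them. Every element of $\Gamma^X$ is the product of a function supported on $Y_0$ and a function supported on $X\setminus Y_0$, and the latter is $\tau g'\tau^{-1}$ with $g'$ supported on $Y_0$. Thus
$$\Gamma^X\subseteq A_{(2a+2b)+(a+(2a+2b)+a)}=A_{6a+4b},\qquad K=\Gamma^X\,\mathrm{Sym}(X)\subseteq A_{7a+4b}.\qquad\square$$

## The group $G(k,E)$ and its chain $H_1<H_2<\cdots$

We now build a group that has a countable chain of proper subgroups by design, and in which any element outside the $n$-th subgroup can be spread over the whole $n$-th layer by boundedly many elements of a group $K$ as in Lemma 1.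

**Definition (the layers and $D$).** Let $k$ be a field and $E$ any group. Let $W$ be the $k$-vector space with basis $e_1,e_2,\dots$; put $W_n=\langle e_1,\dots,e_n\rangle$ and $W_0=0$. Let $D$ be the set of linear maps $d:W\to W$ with
$$de_n\in e_n+W_{n-1}\qquad\text{for all }n\ge1.$$

Each $d\in D$ maps $W_n$ to itself, with an upper unitriangular matrix in the basis $e_1,\dots,e_n$. For instance $de_1=e_1$, $de_2=e_2+te_1$ with $t\in k$ arbitrary, $de_3=e_3+t'e_2+t''e_1$. Hence $d$ is bijective on every $W_n$, so on $W=\bigcup_nW_n$, and its inverse is again unitriangular on every $W_n$. If $d,d'\in D$ and $d'e_n=e_n+w$ with $w\in W_{n-1}$, then $dd'e_n=de_n+dw\in e_n+W_{n-1}$. So $D$ is a group of automorphisms of $W$ preserving every $W_n$.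

Let $\Gamma=D\times E$ act on $W$ through $D$ (so $E$ acts trivially), let $X$ be countably infinite, and let $K=\Gamma^X\rtimes\mathrm{Sym}(X)$.

**Definition ($B$, $F$, $M$, $G$).** Let $B=\bigcup_nW_n^X\subseteq W^X$, the functions $X\to W$ whose values all lie in one $W_n$. Let $F\subseteq B$ be the subgroup of finitely supported functions. Let $K$ act on $B$ by
$$(\delta q)(x)=\delta(x)q(x),\qquad(\sigma q)(x)=q(\sigma^{-1}x).$$
Put
$$M=B/F,\qquad M_n=(W_n^X+F)/F,\qquad G=G(k,E)=M\rtimes K,\qquad H_n=M_nK,$$
and write $\bar q\in M$ for the class of $q\in B$.

To see what is in $B$: if $X=\{x_1,x_2,\dots\}$, the function $x_i\mapsto e_i$ is not in $B$, the constant function $e_5$ is in $W_5^X$, and a finitely supported function is in $B$ because finitely many vectors lie in a common $W_n$. The two formulas do define an action of $K$, because they respect the relation in $K$: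
$$\big(\sigma(\delta(\sigma^{-1}q))\big)(x)=\big(\delta(\sigma^{-1}q)\big)(\sigma^{-1}x)=\delta(\sigma^{-1}x)\,q(x)=\big((\sigma\delta\sigma^{-1})q\big)(x).$$
The action preserves $F$ and every $W_n^X$, so it passes to $M$ and preserves every $M_n$.

We write $M$ additively when we think of it as a vector space and multiplicatively inside $G$. In $G$ we have $\kappa m\kappa^{-1}=\kappa(m)$, so $(m_1\kappa_1)(m_2\kappa_2)=(m_1+\kappa_1(m_2))\,\kappa_1\kappa_2$. The facts we need are these.

* The $M_n$ increase with union $M$, and $M_n\ne M_{n+1}$: the constant function $e_{n+1}$ differs from every element of $W_n^X$ at all points of the infinite set $X$.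
* Hence the $H_n$ are subgroups forming a strictly increasing chain with union $G$. In particular each $H_n$ is proper.
* For $m\in M$, $\kappa\in K$: $m\kappa\in H_n$ if and only if $m\in M_n$.
* $E$ embeds in $K\le G$ via constant functions.
* If $q\in W_r^X$ and $\bar q\notin M_{r-1}$, then $\{x:q(x)\notin W_{r-1}\}$ is infinite; otherwise $q\in W_{r-1}^X+F$. This is the convenience of working modulo $F$.

## An element outside $H_n$ spreads over $M_n$

Why should $G$ have group BP? A generating set cannot lie in the proper subgroup $H_n$, so it has an element with a component in a layer above $n$. Look at one point $x$ first: if $v=ae_2+we_1$ with $a\ne0$ and $d\in D$ sends $e_2$ to $e_2+te_1$ and fixes $e_1$, then $dv-v=at\,e_1$, and as $t$ varies this runs through all of $W_1$. In general, from a vector with nonzero $e_r$-coefficient, differences $dv-v$ reach every vector of $W_{r-1}$. Since $K$ contains all functions $X\to D$, this can be done independently at infinitely many points at once, at a cost that does not depend on $r$.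

**Proposition 2.** Let $(A_i)$ be a scale on $G(k,E)$ such that $A_1\not\subseteq H_n$ for every $n$. Then $G(k,E)=A_N$ for some $N$.

The hypothesis on $A_1$ cannot be dropped: $A_i=H_i$ is a scale on $G$, because $H_iH_j\subseteq H_{\max(i,j)}$, and no $H_N$ is $G$.

**Step 1: $K$ is cheap.** *We fix once and for all a price for elements of $K$.* $(A_i\cap K)$ is a scale on $K$, so by Lemma 1 there is $c$ with $K\subseteq A_c$.

**Step 2: a cheap element of $M$ outside $M_n$.** *We get rid of the $K$-part of an element outside $H_n$.* Fix $n\ge1$ and take $t=m\kappa\in A_1\setminus H_n$ with $m\in M$, $\kappa\in K$. Then $m=t\kappa^{-1}\in A_{c+1}$ and $m\notin M_n$. Let $r$ be minimal with $m\in M_r$; so $r\ge n+1$. Write $m=\bar q$ with $q\in W_r^X$. Since $m\notin M_{r-1}$, the set $\{x:q(x)\notin W_{r-1}\}$ is infinite. Choose an infinite subset $Y$ of it with $X\setminus Y$ infinite.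

**Step 3: all functions $Y\to W_{r-1}$.** *We produce them as commutators.* Let $z\in W_{r-1}^X$ be supported on $Y$. For $x\in Y$ we have $q(x)\in a_xe_r+W_{r-1}$ with $a_x\in k\setminus\{0\}$. Define $\delta\in D^X\subseteq\Gamma^X$ by
$$\delta(x)e_r=e_r+a_x^{-1}z(x),\qquad\delta(x)e_i=e_i\ (i\ne r)\qquad\text{for }x\in Y,$$
and $\delta(x)=1$ for $x\notin Y$. Here $\delta(x)\in D$ because $z(x)\in W_{r-1}$. For $x\in Y$, $\delta(x)$ fixes $W_{r-1}$ pointwise, so $\delta(x)q(x)-q(x)=a_x\cdot a_x^{-1}z(x)=z(x)$; for $x\notin Y$ the difference is $0=z(x)$. Thus $\delta q-q=z$ and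
$$\bar z=\delta(m)-m=\delta\,m\,\delta^{-1}\,m^{-1}\in A_{c+(c+1)+c+(c+1)}=A_{4c+2}.$$

**Step 4: all of $M_{r-1}$.** *We pass from $Y$ to $X$ by a permutation.* Let $\tau\in\mathrm{Sym}(X)$ be an involution exchanging $Y$ and $X\setminus Y$. Every $q'\in W_{r-1}^X$ has the form $z+\tau z'$ with $z,z'\in W_{r-1}^X$ supported on $Y$: take $z=q'$ on $Y$, and let $\tau z'$ be $q'$ on $X\setminus Y$. Hence
$$\bar q'=\bar z\cdot\tau\bar z'\tau^{-1}\in A_{(4c+2)+(c+(4c+2)+c)}=A_{10c+4}.$$

**Step 5: uniformity in $n$.** *We let $n$ vary.* Since $n\le r-1$, Step 4 gives $M_n\subseteq M_{r-1}\subseteq A_{10c+4}$. The number $c$ does not depend on $n$, so $M=\bigcup_nM_n\subseteq A_{10c+4}$ and $G=MK\subseteq A_{11c+4}$. $\square$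

**Corollary 3.** $G(k,E)$ has group BP for every field $k$ and every group $E$.

**Proof.** Let $T\neq\emptyset$ generate $G$ as a group, and let $A_i$ be the set of all products of at most $i$ elements of $T\cup T^{-1}$, including the empty product. This is a scale on $G$. Since $H_n$ is a proper subgroup, $T\not\subseteq H_n$, so $A_1\not\subseteq H_n$ for every $n$. By Proposition 2, $G=A_N$ for some $N$. A non-identity element is therefore a product of between $1$ and $N$ elements of $T\cup T^{-1}$, and the identity is $tt^{-1}$; so the length function is bounded by $\max(N,2)$. $\square$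

## Cones, and arcs on the circle $\mathbb Q/\mathbb Z$

It remains to find, for a suitable field, a bad semigroup-generating set $U$ of $G(k,E)$. Proposition 2 tells us what $U$ must look like. Let $A_i$ be the scale (2). If for some $i_0$ we had $A_{i_0}\not\subseteq H_n$ for all $n$, then Proposition 2 applied to the scale $(A_{ii_0})_{i\ge1}$ would give $G=A_{Ni_0}$ for some $N$, so $\ell_U$ would be bounded. So every $A_i$ must lie in some $H_n$: elements that lie far out in the chain and are cheap must have expensive inverses. By Lemma 1, all elements of $K$ will have bounded length anyway, so we may as well put $K$ into $U$ and look for $U$ of the form $PK$ with $P\subseteq M$ invariant under $K$. The plan is to choose a subset $C\subseteq W$ that is invariant under $D$ and to let $P$ consist of the classes of $C$-valued functions. Invariance under $D$ suggests a condition on the leading coefficient, since $D$ does not change it.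

Take $k=\mathbb Q$, and imitate the set $V=\{-1\}\cup\{1,2,\dots\}$ of $\mathbb Z$ by positivity.

*Positive leading coefficient.* Let $C$ consist of $0$ and all $se_n+w$ with $s>0$, $w\in W_{n-1}$. This is $D$-invariant, but a sum of elements of $C$ is again in $C$, since the highest coefficient that occurs is a sum of positive numbers. So the class of the constant function $-e_n$ is never reached, and $PK$ does not generate $G$ as a semigroup. Inverses have to be reachable.

*Positivity modulo $1$.* So let positivity wrap around: require the leading coefficient to lie in a short arc to the right of $0$ on the circle $\mathbb Q/\mathbb Z$. For $n\ge1$ put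
$$S_n=\{s\in\mathbb Q:\ 0<s-\lfloor s\rfloor<1/n\}.$$
Let us compute by hand how many elements of $S_n$ are needed to represent a class of $\mathbb Q/\mathbb Z$. Let $\theta\in(0,1]$ be the representative of the class. A sum of $j$ elements of $S_n$ is congruent mod $1$ to the sum $\Theta$ of their fractional parts, and $0<\Theta<j/n$. If $\Theta\equiv\theta$, then $\Theta\ge\theta$, because $\theta$ is the least positive number in its class. So $\theta<j/n$ is necessary. It is also sufficient, since then $\theta=j\cdot\frac{\theta}{j}$ with $\theta/j\in(0,1/n)$. The least number of summands is thus $\lfloor n\theta\rfloor+1$. For $n=4$: the class of $\frac18$ costs $1$; its negative $\frac78$ costs $4$ (four times $\frac7{32}$); the class of $0$, with $\theta=1$, costs $5$ (five times $\frac15$). In general, a class just to the right of $0$ costs $1$, its negative costs $n$, and no class costs more than $n+1$.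

*One arc for all levels.* If we use the same arc at every level, say leading coefficients with fractional part in $(0,\frac12)$, then $\ell_U$ is bounded. Indeed for $q\in W_n^X$ and $q(x)=ae_n+w$, choose $\theta\in(0,1]$ with $a-\theta\in\mathbb Z$; then $q(x)=\frac\theta3e_n+\frac\theta3e_n+\big((\frac\theta3+a-\theta)e_n+w\big)$ is a sum of three allowed vectors, so every element of $M$ is a sum of three elements of $P$ and $\ell_{PK}\le4$. The arc must shrink as the level grows. The arc $S_n$ at level $n$ does this, and that is the choice we make.

## Shrinking arcs over $\mathbb Q$: proof of Theorem A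

Let $G=G(\mathbb Q,E)$, with $E$ the prescribed group ($E=1$ if none is prescribed). Put
$$C=\{0\}\cup\bigcup_{n\ge1}\{se_n+w:\ s\in S_n,\ w\in W_{n-1}\}\subseteq W,$$
$$P=\{\bar u:\ u\in B,\ u(x)\in C\text{ for all }x\in X\}\subseteq M,\qquad U=PK=\{p\kappa:p\in P,\ \kappa\in K\}.$$

**Step 1: invariance.** *We check that $P$ is invariant under $K$, so that words in $U$ can be unravelled inside $M$.* For $d\in D$, $s\in S_n$, $w\in W_{n-1}$,
$$d(se_n+w)=se_n+\big(s(de_n-e_n)+dw\big),$$
and the bracket lies in $W_{n-1}$. So $C$ is $D$-invariant, hence $\Gamma$-invariant. If $u\in B$ is $C$-valued, so are $\delta u$ and $\sigma u$ for $\delta\in\Gamma^X$, $\sigma\in\mathrm{Sym}(X)$. Thus $P$ is $K$-invariant. Also $0\in P$ and $1\in K$, so $K\subseteq U$ and $P\subseteq U$.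

**Step 2: $U$ generates $G$ as a semigroup.** *We write any function with values in $W_n$ as a sum of $n+1$ functions with values in $C$.* Let $m=\bar q$ with $q\in W_n^X$, $n\ge1$. Fix $x$ and write $q(x)=ae_n+w$ with $a\in\mathbb Q$, $w\in W_{n-1}$. Choose $\theta\in(0,1]$ with $a-\theta\in\mathbb Z$, and put
$$s_1=\dots=s_n=\frac{\theta}{n+1},\qquad s_{n+1}=\frac\theta{n+1}+(a-\theta).$$
Since $0<\frac\theta{n+1}<\frac1n$ and $\frac\theta{n+1}<1$, each $s_i$ has fractional part $\frac{\theta}{n+1}$ and lies in $S_n$. The sum of the $s_i$ is $a$, so
$$q(x)=\sum_{i=1}^ns_ie_n+(s_{n+1}e_n+w)$$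
is a sum of $n+1$ elements of $C\cap W_n$. Doing this at every $x$ expresses $q$ as a sum of $n+1$ functions in $W_n^X\subseteq B$ with values in $C$. So $m$ is a product of $n+1$ elements of $P\subseteq U$. Since $K\subseteq U$ and $G=MK$, the set $U$ generates $G$ as a semigroup, and $\ell_U\le n+2$ on $H_n$.

**Step 3: from words in $U$ to sums in $C$.** *We reduce a lower bound for $\ell_U$ to a question about vectors in $W$.* Let $n\ge2$, let $b\in\mathbb Q$ with
$$b\equiv\beta\pmod 1,\qquad\frac{n-1}n\le\beta<1, \tag{4}$$
and let $m$ be the class of the constant function $be_n$. Suppose $m=(p_1\kappa_1)\cdots(p_j\kappa_j)$ with $p_i\in P$, $\kappa_i\in K$. Comparing $M$-components,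
$$m=p_1+\kappa_1(p_2)+\kappa_1\kappa_2(p_3)+\dots+\kappa_1\cdots\kappa_{j-1}(p_j).$$
By Step 1 this is a sum of $j$ elements of $P$. Choose $C$-valued representatives of these. The constant function $be_n$ and the sum of the representatives differ only on a finite set; evaluating at a point $x$ outside it gives
$$be_n=v_1+\dots+v_j,\qquad v_i\in C. \tag{5}$$
Since $\beta>0$ we have $b\ne0$, so not all $v_i$ are $0$.

**Step 4: $\ell_U(m)\ge n$.** *We look at the highest level occurring in (5) and count on the circle.* If $v=se_{n'}+w\in C$ with $s\in S_{n'}$, $w\in W_{n'-1}$, then $s\ne0$, so $v\in W_{n'}\setminus W_{n'-1}$. Thus an element of $C$ in $W_r\setminus W_{r-1}$ has $e_r$-coefficient in $S_r$.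

Let $r$ be the largest index such that some $v_i$ lies in $W_r\setminus W_{r-1}$, and let $j'\ge1$ be the number of such $v_i$; so $j'\le j$. The other $v_i$ lie in $W_{r-1}$. Hence the coefficient of $e_r$ in $be_n$ is a sum of $j'$ elements of $S_r$, so it is congruent mod $1$ to the sum $\Theta$ of their fractional parts, and
$$0<\Theta<\frac{j'}r .$$

* The case $r<n$ is impossible: the right-hand side of (5) would lie in $W_{n-1}$, but $be_n\notin W_{n-1}$.
* If $r>n$, the coefficient of $e_r$ in $be_n$ is $0$, so $\Theta$ is a positive integer. Hence $j'/r>1$ and $j'>r>n$.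
* If $r=n$, then $\Theta\equiv b\equiv\beta\pmod1$ and $\Theta>0$. As $0<\beta<1$, this forces $\Theta\ge\beta\ge\frac{n-1}n$. Hence $j'>n-1$.

In all cases $j\ge j'\ge n$, so $\ell_U(m)\ge n$. The case $r>n$ deserves a second look: one could hope to save summands by a detour through higher levels, but at level $r$ the coefficient has to return to $0$, and going once around the circle costs more than $r$ steps.

Since $b=\frac{n-1}n$ satisfies (4) for every $n\ge2$, $\ell_U$ is unbounded. So $G$ does not have semigroup BP, while by Corollary 3 it has group BP.

**Step 5: generators with expensive inverses.** *We prove the second bullet.* Let $n\ge2$ and let $u$ be the class of the constant function $\frac1{n+1}e_n$. Since $\frac1{n+1}\in S_n$, we have $u\in P\subseteq U$. Its inverse is the class of the constant function $be_n$ with $b=-\frac1{n+1}\equiv\frac n{n+1}$, and $\frac n{n+1}\ge\frac{n-1}n$ because $n^2\ge n^2-1$. So (4) holds and $\ell_U(u^{-1})\ge n$.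

**Step 6: $G=UU^{-1}$.** *We prove the first bullet by hiding any element of $M_n$ under a leading term one level up.* Let $m\kappa\in G$ with $m=\bar q$, $q\in W_n^X$, $n\ge1$, and fix $s\in S_{n+1}$. The functions $x\mapsto se_{n+1}+q(x)$ and $x\mapsto se_{n+1}$ lie in $B$ and take values in $C$, because $q(x)\in W_n$. They represent elements $p,p'\in P$ with $m=p-p'$. In multiplicative notation,
$$m\kappa=p\,p'^{-1}\kappa=p\,(\kappa^{-1}p')^{-1},$$
where $p\in U$ and $\kappa^{-1}p'=\kappa^{-1}(p')\,\kappa^{-1}\in PK=U$. Hence $G=\{gh^{-1}:g,h\in U\}$, and every element has length at most $2$ with respect to $U\cup U^{-1}$.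

**Step 7: the subgroup $E$.** *The third bullet needs no further work.* $E$ embeds in $K\le G$ via constant functions. This completes the proof of Theorem A. $\blacksquare$

## Characteristic $p$: proof of Theorem B(3)

Let $p$ be a prime and $G=G(\mathbb F_p,E)$. It is the union of the strictly increasing chain of proper subgroups $(H_n)$, and we show that it nevertheless has semigroup BP. Note that $G$ contains $\mathrm{Sym}(X)$, hence elements of infinite order, so the finite exponent case of B(2) does not apply. What does help is that $M$ has exponent $p$: elements of $M$ that are cheap have cheap inverses, and this is exactly what the necessary condition found before the proof of Theorem A forbids for a bad $U$.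

**Step 1: $K$ is cheap in both directions.** *As before, we fix the price of $K$.* Let $U$ generate $G$ as a semigroup and let $(A_i)$ be the scale (2), so $g\in A_i$ means $\ell_U(g)\le i$ and $\ell_U(g^{-1})\le i$. Then $(A_i\cap K)$ is a scale on $K$, and by Lemma 1 $K\subseteq A_c$ for some $c$.

**Step 2: cheap elements far out, with cheap inverses.** *We find $i_0$ with $A_{i_0}\not\subseteq H_n$ for all $n$.* Let $n\ge1$. Since $H_n$ is a proper subgroup and $U$ generates $G$, there is $u=m\kappa\in U\setminus H_n$ with $m\in M$, $\kappa\in K$. Then $m=u\kappa^{-1}$ gives $\ell_U(m)\le1+c$, and $m\notin M_n$, so $m\notin H_n$. Since $pM=0$, we have $m^{-1}=m^{p-1}$, and by (1) $\ell_U(m^{-1})\le(p-1)(1+c)$. Thus $m\in A_{i_0}\setminus H_n$ with $i_0=p(1+c)$, which does not depend on $n$.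

**Step 3: applying Proposition 2.** *We rescale so that the hypothesis on the first set holds.* The sequence $A'_i=A_{ii_0}$ is a scale on $G$ with $A'_1\not\subseteq H_n$ for every $n$. By Proposition 2, $G=A'_N=A_{Ni_0}$ for some $N$. So $\ell_U\le Ni_0$, and $G$ has semigroup BP. $\blacksquare$
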